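\title{Translation-invariant subalgebras of $\mathcal{C}_0(X)$ with the same spectrum}

\begin{abstract}
Let $X$ be a locally compact abelian group that is neither compact nor totally disconnected. We show that two different closed translation-invariant subalgebras of $\mathcal{C}_0(X)$ can have the same spectrum; this includes $X=\mathbb{R}$. When $X$ and its dual are metrizable, the spectrum therefore determines the algebra exactly when $X$ is compact or totally disconnected, and otherwise one closed semigroup is the spectrum of exactly $2^{\aleph_0}$ such algebras. The spectrum is built in two layers: a bottom layer on which spectral synthesis fails inside $\mathcal{C}_0(X)$, and a top layer that absorbs all products.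
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a locally compact abelian group, written additively, let $Y$ be its character group, and let $\langle x,y\rangle$ be the value of the character $y$ at $x$. Let $\mathcal{C}_0(X)$ be the Banach algebra, under pointwise operations and the uniform norm, of continuous complex functions on $X$ that vanish at infinity. A \emph{closed invariant subspace} (or \emph{subalgebra}) is a uniformly closed, translation-invariant linear subspace (or subalgebra) of $\mathcal{C}_0(X)$.

For $g\in L^1(X)$ put $\hat g(y)=\int_X g(x)\langle -x,y\rangle\,dx$. For a bounded continuous function $F$ on $X$ let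
\[
I_F=\{g\in L^1(X): g*F=0\},\qquad \sigma(F)=\{y\in Y:\ \hat g(y)=0 \text{ for all } g\in I_F\}.
\]
The closed set $\sigma(F)$ is the \emph{spectrum} of $F$. A frequency $y$ belongs to it when every convolution filter that removes $F$ also removes $y$; for a character $F=\langle\cdot,\eta\rangle$ we have $g*F=\hat g(\eta)F$, and $\sigma(F)=\{\eta\}$. Equivalently, $\sigma(F)$ is the set of characters in the weak* closed linear span of the translates of $F$, and on $\mathbb{R}^n$ it is the support of the distribution $\hat F$. The spectrum $\sigma(V)$ of a closed invariant subspace $V$ is the closure of $\bigcup_{F\in V}\sigma(F)$. For a closed invariant subalgebra $A$, the set $\sigma(A)$ is a closed subsemigroup of $Y$.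

Does $\sigma(A)$ determine $A$? If $X$ is compact, then $\eta*F=\hat F(\eta)\eta$ for each character $\eta$, so $A$ contains every character in its spectrum, and $A$ is the closed span of these characters because each $F$ is a uniform limit of functions $k*F$ with $k$ a trigonometric polynomial. If $X$ is not compact, $\mathcal{C}_0(X)$ contains no character and this argument cannot start. For $X$ and $Y$ metrizable, three facts are known.
\begin{enumerate}
\item[(i)] If $X$ is compact, $A\mapsto\sigma(A)$ is a one-to-one correspondence between the closed invariant subalgebras and the subsemigroups of the discrete group $Y$.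
\item[(ii)] If $X$ is totally disconnected, every closed invariant subalgebra is self-adjoint, and $\sigma(A)$ determines $A$.
\item[(iii)] On $\mathbb{R}^n$ with $n\ge4$ there are closed invariant subalgebras $A_1\ne A_2$ with $\sigma(A_1)=\sigma(A_2)$.
\end{enumerate}
The conjecture posed in \cite{problem}, for metrizable $X$ and $Y$, is that pairs as in (iii) exist on every group that is neither compact nor totally disconnected; the case $X=\mathbb{R}$ is singled out as undecided.

For the line one could well guess the opposite. A spectrum records where the frequencies of a function lie, not how they lie there: a measure on a sphere and its normal derivative have the same support, and Section~\ref{sec:model} turns this into an example on $\mathbb{R}^5$. But a sphere in $\mathbb{R}$ consists of two points, and no nonzero function in $\mathcal{C}_0(\mathbb{R})$ has finite spectrum (Lemma~\ref{lem:infinite}). Moreover an algebra contains all products, multiplying functions convolves their transforms, and one might expect this to erase fine distinctions. Neither obstacle is decisive.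

\begin{theorem}\label{thm:main}
Let $X$ be a locally compact abelian group that is neither compact nor totally disconnected. Then there are closed invariant subalgebras $A_1\ne A_2$ of $\mathcal{C}_0(X)$ with $\sigma(A_1)=\sigma(A_2)$. In particular this holds for $X=\mathbb{R}$.
\end{theorem}

No metrizability is needed here. For $X=\mathbb{R}$ the common spectrum is $E\cup[2,\infty)$ with $E\subset[1,\frac32]$ compact.

\begin{theorem}\label{thm:sharp}
Let $X$ be a metrizable locally compact abelian group with metrizable dual $Y$.
\begin{enumerate}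
\item[(A)] The spectrum $\sigma(A)$ determines $A$, for all closed invariant subalgebras $A$, if and only if $X$ is compact or totally disconnected.
\item[(B)] If $X$ is neither compact nor totally disconnected, there are a closed semigroup $S\subseteq Y$ and closed invariant subalgebras $A_J$ with spectrum $S$, indexed by the subsets $J\subseteq\mathbb{N}$, such that $J\subseteq J'$ if and only if $A_J\subseteq A_{J'}$. In particular exactly $2^{\aleph_0}$ closed invariant subalgebras have spectrum $S$, and $2^{\aleph_0}$ is the largest possible number.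
\end{enumerate}
\end{theorem}

The shape $E\cup[2,\infty)$ shows the plan. No point of $E$ is a sum of two points of the semigroup, so multiplication imposes no condition over $E$, and the problem reduces from subalgebras to subspaces (Section~\ref{sec:layers}). Two subspaces with the same spectrum come from functions $P,Q\in\mathcal{C}_0(X)$ and a convolution operator $D$ with $DQ=P\ne0$ and $DP=0$; such a pair lives over a level set of a real function $f$ on $Y$ whose exponentials $e^{iuf}$ have uniformly small transforms for large $u$ (Section~\ref{sec:jordan}). A Malliavin-type construction gives such a function on every infinite compact group (Section~\ref{sec:malliavin}), and Section~\ref{sec:general} transplants it to $Y$. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:continuum}.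

\section{Spectra: notation and standard facts}\label{sec:facts}

Fix Haar measures on $X$ and $Y$; their normalization plays no role. Put $\tau_tF(x)=F(x-t)$. For $\psi\in L^1(Y)$ let $\check\psi(x)=\int_Y\psi(y)\langle x,y\rangle\,dy$. Then $\check\psi\in\mathcal{C}_0(X)$ by the Riemann--Lebesgue lemma, and $\|\check\psi\|_\infty\le\|\psi\|_1$. For $g\in L^1(X)$, $\psi,\psi'\in L^1(Y)$ and $t\in X$,
\begin{equation}\label{eq:basic}
g*\check\psi=(\hat g\psi)^\vee,\quad \check\psi\,\check\psi'=(\psi*\psi')^\vee,\quad \tau_t\check\psi=(\langle -t,\cdot\rangle\psi)^\vee,\quad \widehat{\tau_tg}=\langle -t,\cdot\rangle\hat g .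
\end{equation}
The first identity is Fubini's theorem applied to $\iint g(t)\psi(y)\langle x-t,y\rangle\,dy\,dt$, the second is Fubini's theorem applied to $\iint\psi(y)\psi'(z)\langle x,y+z\rangle\,dy\,dz$, and the last two are changes of variable.

Convolution with $g\in L^1(X)$ is an operator of norm at most $\|g\|_1$ on $\mathcal{C}_0(X)$ and commutes with translations. It maps each closed invariant subspace $V$ into itself: a bounded measure $\mu$ annihilating $V$ satisfies $\int g*F\,d\mu=\int g(t)\int\tau_tF\,d\mu\,dt=0$ for $F\in V$, and the Hahn--Banach theorem gives $g*F\in V$. We write $[F]$ for the closed invariant subspace generated by $F$. The kernel of a bounded operator that commutes with translations is a closed invariant subspace, so such an operator vanishes on the closed invariant subspace generated by a family as soon as it vanishes on the family. We use four textbook facts.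
\begin{enumerate}
\item[(F1)] \emph{Uniqueness.} If $\hat g=0$ then $g=0$; if $\check\psi=0$ then $\psi=0$.
\item[(F2)] \emph{Regularity} \cite[\S2.6]{rudin}. If $C\subseteq Y$ is compact, $S\subseteq Y$ is closed and $C\cap S=\emptyset$, there is $h\in L^1(X)$ with $\hat h=1$ on $C$ and $\hat h=0$ on $S$.
\item[(F3)] \emph{Wiener's Tauberian theorem.} A closed ideal of $L^1(X)$ whose transforms have no common zero is $L^1(X)$.
\item[(F4)] \emph{Points are sets of spectral synthesis} (Kaplansky--Helson; see \cite[Ch.~7]{rudin}). A closed ideal of $L^1(X)$ whose transforms have exactly one common zero $\eta$ contains every $g$ with $\hat g(\eta)=0$.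
\end{enumerate}
The set $I_F$ is a closed ideal, and $\sigma(F)$ is its set of common zeros. If $S$ is closed and $y\notin S$, applying (F2) to $\{y\}$ and the complement of an open set $U\ni y$ with $\overline U\cap S=\emptyset$ gives $k\in L^1(X)$ with $\hat k(y)=1$ and $\operatorname{supp}\hat k\cap S=\emptyset$. We say that such a $k$ \emph{separates $y$ from $S$}.

\begin{lemma}\label{lem:spec}
Let $F,G\in\mathcal{C}_0(X)$ and $k\in L^1(X)$.
\begin{enumerate}
\item[(a)] If $\sigma(F)=\emptyset$ then $F=0$.
\item[(b)] $\sigma(k*F)\subseteq\sigma(F)\cap\operatorname{supp}\hat k$.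
\item[(c)] $\sigma(F+G)\subseteq\sigma(F)\cup\sigma(G)$.
\item[(d)] $\sigma([F])=\sigma(F)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F3), $g*F=0$ for all $g\in L^1(X)$, so the continuous function $F$ is $0$. (b) Since $I_F\subseteq I_{k*F}$, we have $\sigma(k*F)\subseteq\sigma(F)$. If $g$ separates $y$ from $\operatorname{supp}\hat k$, then $g*k=0$ by (F1), so $g\in I_{k*F}$ and $y\notin\sigma(k*F)$. (c) If $y\notin\sigma(F)\cup\sigma(G)$, take $g_1\in I_F$ and $g_2\in I_G$ with $\hat g_1(y)\hat g_2(y)\ne0$; then $g_1*g_2\in I_{F+G}$ and its transform is nonzero at $y$. (d) For $G\in[F]$ we have $I_F\subseteq I_G$, so $\sigma(G)\subseteq\sigma(F)$, and $\sigma(F)$ is closed.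
\end{proof}

\begin{lemma}\label{lem:infinite}
If $X$ is not compact and $0\ne F\in\mathcal{C}_0(X)$, then $\sigma(F)$ is infinite.
\end{lemma}

\begin{proof}
Suppose $\sigma(F)$ is finite. It contains a point $\eta$ by Lemma~\ref{lem:spec}(a). Let $k$ separate $\eta$ from $\sigma(F)\setminus\{\eta\}$ and put $G=k*F$. Then $G\ne0$, because $\hat k(\eta)\ne0$ excludes $k\in I_F$, and $\sigma(G)=\{\eta\}$ by parts (a) and (b) of Lemma~\ref{lem:spec}. For $g\in L^1(X)$ and $t\in X$ the transform of $\tau_tg-\langle -t,\eta\rangle g$ vanishes at $\eta$, so this function lies in $I_G$ by (F4). Thus $g*(\tau_tG-\langle -t,\eta\rangle G)=0$ for all $g$, hence $\tau_tG=\langle -t,\eta\rangle G$ and $|G(-t)|=|G(0)|$ for all $t$. So $|G|$ is a nonzero constant, which is impossible in $\mathcal{C}_0(X)$.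
\end{proof}

To control products we need spaces in which the spectrum of a product is evident. For closed $S\subseteq Y$ let $B(S)$ be the uniform closure of $\{\check\psi:\psi\in L^1(Y),\ \psi=0\text{ off }S\}$.

\begin{lemma}\label{lem:B}
Let $S,S',S''\subseteq Y$ be closed.
\begin{enumerate}
\item[(a)] $B(S)$ is a closed invariant subspace.
\item[(b)] If $S+S'\subseteq S''$, then $FF'\in B(S'')$ for all $F\in B(S)$, $F'\in B(S')$.
\item[(c)] If $h\in L^1(X)$ and $\hat h=0$ on $S$, then $h*F=0$ for all $F\in B(S)$.
\item[(d)] $\sigma(B(S))\subseteq S$, with equality if $S$ is the closure of its interior.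
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (c) follow from \eqref{eq:basic} and continuity. For (b), let $\psi=0$ off $S$ and $\psi'=0$ off $S'$. If $y\notin S''$, then $\psi(y-z)\psi'(z)=0$ for every $z$, so $\psi*\psi'=0$ off $S''$; now use \eqref{eq:basic} and the continuity of multiplication. For (d), if $k$ separates $y$ from $S$, then by (c) every $\sigma(F)$ with $F\in B(S)$ lies in the closed set $\{\hat k=0\}$, which misses $y$. Conversely let $y$ be an interior point of $S$ and $\psi$ the indicator of a compact neighborhood $N\subseteq S$ of $y$. If $g*\check\psi=0$, then $\hat g=0$ almost everywhere on $N$ by (F1), so $\hat g(y)=0$ by continuity. Hence $y\in\sigma(\check\psi)$.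
\end{proof}

\section{A model on $\mathbb{R}^5$}\label{sec:model}

Here two closed invariant subspaces with the same spectrum can be written down. On $\mathbb{R}^n$ the Laplacian of a radial function $v(r)$, $r=|x|$, is $v''+\frac{n-1}{r}v'$. On $\mathbb{R}^5$ put
\[
Q=\frac{\sin r}{r},\qquad P=-\frac{Q'}{r}=\frac{\sin r-r\cos r}{r^3}.
\]
Both are power series in $r^2$, hence smooth, and both vanish at infinity. From $(rQ)''=-rQ$ we get $Q''+\frac2rQ'+Q=0$, so in dimension five
\[
(\Delta+1)Q=Q''+\tfrac4rQ'+Q=\tfrac2rQ'=-2P .
\]
Substituting $Q'=-rP$ and $Q''=-P-rP'$ in $Q''+\frac2rQ'+Q=0$ gives $Q=rP'+3P$. Differentiating, $-rP=rP''+4P'$, that is, $(\Delta+1)P=0$.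

On the Fourier side $\Delta+1$ is multiplication by $1-|y|^2$. Hence $(1-|y|^2)\hat P=0$ and $(1-|y|^2)^2\hat Q=0$, and both spectra lie in the unit sphere $\Sigma$. They are nonempty and rotation invariant, so $\sigma([P])=\sigma([Q])=\Sigma$ by Lemma~\ref{lem:spec}(d). Yet $[P]\ne[Q]$: the equation $(\Delta+1)F=0$, in the sense of distributions, passes from $P$ to translates, linear combinations and uniform limits, and $Q$ does not satisfy it.

The mechanism is a Jordan block. The operator $\Delta+1$ kills $P$ and sends $Q$ to a multiple of $P$; the spectrum sees the zero set of $1-|y|^2$ but not the order of vanishing that is needed. The difficulty is to keep $Q$ in $\mathcal{C}_0$. On $\mathbb{R}^3$ the same recipe gives $(\Delta+1)\cos r=-2\sin r/r$, and $\cos r$ is bounded but does not tend to $0$. On $\mathbb{R}$ it gives $(\frac{d^2}{dx^2}+1)(x\sin x)=2\cos x$, and $x\sin x$ is unbounded.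

\section{From subspaces to subalgebras}\label{sec:layers}

A subspace $V$ becomes an algebra once we add a space containing all products, and we need to recover $V$ afterwards. Both aims are met if the products have their frequencies in a region $S_2$ that a single filter $h$ separates from the frequencies of $V$. Call a pair of closed sets $S_1,S_2\subseteq Y$ \emph{layered} if
\begin{equation}\label{eq:layered}
S_1+S_1\subseteq S_2,\qquad S_1+S_2\subseteq S_2,\qquad S_2+S_2\subseteq S_2 .
\end{equation}
The example to keep in mind is $S_1=[1,\frac32]$, $S_2=[2,\infty)$ in $\mathbb{R}$.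

\begin{lemma}\label{lem:layers}
Let $S_1,S_2$ be layered and let $h\in L^1(X)$ satisfy $\hat h=0$ on $S_2$. Let $V\subseteq B(S_1)$ be a closed invariant subspace with $h*v=v$ for all $v\in V$. Then $A(V)=V+B(S_2)$ is a closed invariant subalgebra,
\[
\sigma(A(V))=\sigma(V)\cup\sigma(B(S_2)),\qquad V=\{h*F:F\in A(V)\}.
\]
\end{lemma}

\begin{proof}
For $v\in V$ and $b\in B(S_2)$ we have $h*(v+b)=v$ by Lemma~\ref{lem:B}(c), which gives the formula for $V$. The space $A(V)$ is invariant. It is closed: if $v_n+b_n\to F$, then $v_n=h*(v_n+b_n)\to h*F$, so $h*F\in V$, and $b_n\to F-h*F$, so $F-h*F\in B(S_2)$. It is an algebra: in $(v+b)(v'+b')=vv'+vb'+bv'+bb'$ every term lies in $B(S_2)$ by \eqref{eq:layered} and Lemma~\ref{lem:B}(b). Finally $\sigma(v+b)$ lies in the closed set $\sigma(V)\cup\sigma(B(S_2))$ by Lemma~\ref{lem:spec}(c), and the reverse inclusion holds since $A(V)$ contains $V$ and $B(S_2)$.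
\end{proof}

So $V\mapsto A(V)$ is injective, and subspaces with equal spectra give algebras with equal spectra.

\begin{example}\label{ex:five}
Multiplication by $e^{5ix_1}$ is an isometry of $\mathcal{C}_0(\mathbb{R}^5)$ that permutes the closed invariant subspaces and shifts spectra by $(5,0,\dots,0)$. Let $F$ be $e^{5ix_1}P$ or $e^{5ix_1}Q$, with $P,Q$ from Section~\ref{sec:model}. Its spectrum $\Sigma'$ lies in $[4,6]\times\mathbb{R}^4$. The sets $S_1=[\frac72,\frac{13}2]\times\mathbb{R}^4$ and $S_2=[7,\infty)\times\mathbb{R}^4$ are layered. If $\hat h$ is smooth with compact support in $S_1$ and equals $1$ near $\Sigma'$, then $h*F=F$. To see that $F\in B(S_1)$, take a Schwartz function $\varphi$ with $\varphi(0)=1$ and $\hat\varphi$ supported in the unit ball. Then $F\varphi(\varepsilon\,\cdot)\to F$ uniformly as $\varepsilon\to0$, and for $\varepsilon\le\frac12$ the integrable function $F\varphi(\varepsilon\,\cdot)$ has a continuous transform with compact support in $S_1$, so it lies in $B(S_1)$ by Fourier inversion. Lemma~\ref{lem:layers} now gives two different algebras with the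 same spectrum on $\mathbb{R}^5$.
\end{example}

\section{Jordan pairs and oscillatory integrals}\label{sec:jordan}

In the model, symmetry gave $\sigma(P)=\sigma(Q)$. In general this can fail, since adding to $Q$ a function killed by the operator may enlarge $\sigma(Q)$ without changing $P$. We therefore compare $[Q]$ not with $[P]$ but with the whole kernel of the operator in $[Q]$.

\begin{lemma}\label{lem:jordan}
Let $d\in L^1(X)$ and $DF=d*F$. Let $Q\in\mathcal{C}_0(X)$ be such that $P=DQ$ satisfies $P\ne0$ and $DP=0$. Put $V_2=[Q]$ and $V_1=\{F\in V_2:DF=0\}$. Then $V_1$ and $V_2$ are closed invariant subspaces, $V_1\ne V_2$, and $\sigma(V)=\sigma(V_1)$ for every closed invariant subspace $V$ with $V_1\subseteq V\subseteq V_2$.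
\end{lemma}

\begin{proof}
The space $V_1$ is the intersection of $V_2$ with the kernel of $D$, and $Q\notin V_1$ because $DQ\ne0$. Since $\sigma(V_1)\subseteq\sigma(V)\subseteq\sigma(V_2)$, it remains to prove $\sigma(V_2)\subseteq\sigma(V_1)$. The operator $D^2$ vanishes at $Q$, hence on $V_2$, and $D$ maps $V_2$ into itself; so $DV_2\subseteq V_1$. Let $y\notin\sigma(V_1)$, let $k$ separate $y$ from $\sigma(V_1)$, and let $F\in V_2$. We apply parts (a) and (b) of Lemma~\ref{lem:spec} twice. First, $DF\in V_1$, so $\sigma(k*DF)\subseteq\sigma(V_1)\cap\operatorname{supp}\hat k=\emptyset$ and $D(k*F)=k*DF=0$. Thus $k*F\in V_1$. Second, $\sigma(k*F)$ lies in $\sigma(V_1)$ for this reason and in $\operatorname{supp}\hat k$, so $k*F=0$. Hence every $\sigma(F)$, $F\in V_2$, lies in the closed set $\{\hat k=0\}$, and $y\notin\sigma(V_2)$.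
\end{proof}

How does one find $Q$ without a Laplacian? Let $f$ be a real function on $Y$, playing the role of $|y|^2$, and $w$ a weight. Formally, $w\,\delta(f-a)$ is a measure on the level set $\{f=a\}$, it is killed by $f-a$, and its derivative in $a$ is sent back to it by $f-a$. The formula $2\pi\delta(s)=\int e^{ius}\,du$ suggests defining the transforms of these objects by $\int e^{-iua}\Phi_u\,du$ and $-i\int ue^{-iua}\Phi_u\,du$, where $\Phi_u=(we^{iuf})^\vee$. This needs no smoothness of $f$. Each $\Phi_u$ lies in $\mathcal{C}_0(X)$, and the integrals do too if they converge in the uniform norm.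

\begin{proposition}\label{prop:osc}
Let $C\subseteq Y$ be compact, let $0\ne w\in L^1(Y)$ vanish off $C$, and let $g,h\in L^1(X)$ be such that $\hat h=1$ on $C$ and $f=\hat g|_C$ is real. Suppose that $\Phi_u=(we^{iuf})^\vee$ satisfies
\begin{equation}\label{eq:decay}
\|\Phi_u\|_\infty\le\beta(1+|u|)^{-4}\qquad(u\in\mathbb{R})
\end{equation}
for some constant $\beta$. Then there are $a\in\mathbb{R}$ and $P,Q\in B(C)$ such that, with $DF=(g-ah)*F$,
\[
DQ=P\ne0,\qquad DP=0,\qquad h*Q=Q .
\]
\end{proposition}

\begin{proof}
The function $f$ is continuous on $C$, hence bounded by some $R$. From $|e^{i\theta}-1-i\theta|\le\theta^2/2$ we get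
\[
\|we^{i(u+s)f}-we^{iuf}-isfwe^{iuf}\|_1\le\tfrac12s^2R^2\|w\|_1,
\]
and $|e^{i\theta}-1|\le|\theta|$ gives $\|fwe^{iuf}-fwe^{ivf}\|_1\le|u-v|R^2\|w\|_1$. So $u\mapsto we^{iuf}$ is a $C^1$ map into $L^1(Y)$ with derivative $ifwe^{iuf}$. Therefore $u\mapsto\Phi_u$ is a $C^1$ map into $B(C)$, and \eqref{eq:basic} gives
\begin{equation}\label{eq:ode}
g*\Phi_u=(fwe^{iuf})^\vee=-i\Phi_u',\qquad h*\Phi_u=\Phi_u,
\end{equation}
where $\Phi_u'=\frac{d}{du}\Phi_u$. For $a\in\mathbb{R}$ define
\[
P_a=\int_{\mathbb{R}}e^{-iua}\Phi_u\,du,\qquad Q_a=-i\int_{\mathbb{R}}ue^{-iua}\Phi_u\,du .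
\]
The integrands are continuous with integrable norm, by \eqref{eq:decay}. So the integrals converge in norm, lie in the closed subspace $B(C)$, and commute with bounded operators. In particular $h*P_a=P_a$ and $h*Q_a=Q_a$. By \eqref{eq:ode} and integration by parts, in which the boundary terms vanish because $(1+|u|)\|\Phi_u\|_\infty\to0$,
\begin{align*}
g*P_a&=-i\int e^{-iua}\Phi_u'\,du=i\int(-ia)e^{-iua}\Phi_u\,du=aP_a,\\
g*Q_a&=-\int ue^{-iua}\Phi_u'\,du=\int(1-iua)e^{-iua}\Phi_u\,du=P_a+aQ_a .
\end{align*}
Hence $(g-ah)*P_a=0$ and $(g-ah)*Q_a=P_a$. It remains to find $a$ with $P_a\ne0$. By (F1), $\Phi_0=\check w\ne0$; fix $x_0$ with $\Phi_0(x_0)\ne0$. The continuous integrable function $u\mapsto\Phi_u(x_0)$ is not zero, so its Fourier transform $a\mapsto P_a(x_0)$ is not identically zero.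
\end{proof}

Any exponent larger than $2$ in \eqref{eq:decay} would serve, since only the convergence of $Q_a$ and the boundary terms are at stake. What makes such decay possible? On $\mathbb{R}^n$, with $f=|y|^2$ and the Gaussian weight $w=e^{-|y|^2}$,
\[
\Phi_u(x)=\Big(\frac{\pi}{1-iu}\Big)^{n/2}\exp\Big(-\frac{|x|^2}{4(1-iu)}\Big),\qquad \|\Phi_u\|_\infty=\pi^{n/2}(1+u^2)^{-n/4}.
\]
The function $e^{iuf}$ is a product over the coordinates, each contributing a factor $|u|^{-1/2}$, and $u\|\Phi_u\|_\infty$ is integrable exactly when $n\ge5$. On $\mathbb{R}$ no smooth $f$ does better than one such factor. Indeed, let $f,w\in C^1(\mathbb{R})$ with $w\ne0$ compactly supported. Plancherel's theorem gives $\|\Phi_u\|_2^2=2\pi\|w\|_2^2$ and $\|x\Phi_u\|_2^2=2\pi\|w'+iuf'w\|_2^2=O((1+|u|)^2)$, so half of the mass of $|\Phi_u|^2$ lies in an interval of length $O(1+|u|)$, and $\|\Phi_u\|_\infty\ge c(1+|u|)^{-1/2}$ with $c>0$. We need a rough $f$ and a substitute for independent coordinates.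

\section{A function whose exponentials disperse}\label{sec:malliavin}

Let $K$ be a compact abelian group with normalized Haar measure and dual $\Gamma$, written additively, so that $-\gamma=\bar\gamma$. For $H\in L^1(K)$ put $\hat H(\gamma)=\int H\bar\gamma$ and
\[
\|H\|_{PM}=\sup_{\gamma}|\hat H(\gamma)|,\qquad \|H\|_A=\sum_\gamma|\hat H(\gamma)| .
\]
Then $\|H\|_{PM}\le\|H\|_\infty\le\|H\|_A$. The functions with $\|H\|_A<\infty$ form a Banach algebra $A(K)$, because the Fourier coefficients of a product are obtained by convolution on $\Gamma$.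

\begin{proposition}\label{prop:malliavin}
Let $K$ be an infinite compact abelian group. There are $c_j>0$ with $\sum c_j<\infty$ and characters $\chi_j$ of $K$ such that $f_0=\sum_{j\ge1}c_j\operatorname{Re}\chi_j$ satisfies $\|e^{iuf_0}\|_{PM}\le162\,(1+|u|)^{-4}$ for all $u\in\mathbb{R}$.
\end{proposition}

The group must be infinite: if $|H|=1$ then $\sum|\hat H|^2=1$ by Parseval's identity, so $\|H\|_{PM}\ge|K|^{-1/2}$ on a finite group.

The choice of the $c_j$ is best seen on $K=\{\pm1\}^{\mathbb{N}}$, with $\chi_j=r_j$ the coordinate functions. Here $e^{isr_j}=\cos s+ir_j\sin s$. Expanding $\prod_{j\le n}(\cos uc_j+ir_j\sin uc_j)$ produces the products $\prod_{j\in T}r_j$, $T\subseteq\{1,\dots,n\}$, which are distinct characters, so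
\[
\Big\|\exp\Big(iu\sum_{j\le n}c_jr_j\Big)\Big\|_{PM}=\prod_{j\le n}\max(|\cos uc_j|,|\sin uc_j|).
\]
Every factor is at most $1$, and a factor with $\frac12\le|u|c_j\le1$ is at most $\cos\frac12<1$, because $\sin1=\cos(\frac\pi2-1)<\cos\frac12$. If the value $2^{-m}$ occurs $L(m+1)$ times among the $c_j$, then $\sum c_j<\infty$, and for $2^{m-1}\le|u|\le2^m$ the product is at most $(\cos\frac12)^{L(m+1)}$ once $n$ is large. This is a negative power of $|u|$ whose exponent grows with $L$. On a general $K$ two things must be replaced: the bound for one factor (Lemma~\ref{lem:one}) and the exact product formula, which survives approximately if each new character is chosen sparse with respect to the previous ones (Lemma~\ref{lem:sparse}).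

\begin{lemma}\label{lem:one}
Let $\chi$ be a nontrivial character of $K$ and $\frac12\le|s|\le1$. Then $\|e^{is\operatorname{Re}\chi}\|_{PM}\le\rho$, where $\rho=\sqrt{551}/24<1$.
\end{lemma}

\begin{proof}
Let $R=\operatorname{Re}\chi$ and $H=e^{isR}$. Since $\sum|\hat H|^2=1$, it suffices to find two coefficients that are not small. First, $\operatorname{Re}\hat H(0)=\int\cos(sR)\ge\cos1>\frac12$, so $|\hat H(\gamma)|^2\le\frac34<\rho^2$ for $\gamma\ne0$. Next, $R^2=\frac12(1+\operatorname{Re}\chi^2)$ and $\int\chi^2\in\{0,1\}$, so $\int R^2\ge\frac12$. The function $R\sin(sR)$ equals $|R|\sin(|s||R|)$ times the sign of $s$, and $\sin t\ge t(1-t^2/6)\ge\frac56t$ on $[0,1]$. Therefore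
\[
\Big|\int HR\Big|\ge\Big|\int R\sin(sR)\Big|\ge\tfrac56|s|\int R^2\ge\tfrac5{24}.
\]
As $\int HR=\frac12(\hat H(\chi)+\hat H(-\chi))$, one of these two coefficients, at a nontrivial character, has modulus at least $\frac5{24}$. Hence $|\hat H(0)|^2\le1-\frac{25}{576}=\rho^2$.
\end{proof}

\begin{lemma}\label{lem:sparse}
Let $\Gamma$ be an infinite abelian group, $\Lambda\ni0$ a finite subset and $N\ge1$ an integer. There is $\chi\in\Gamma\setminus\{0\}$ such that $|n|\le2N$ and $n\chi\in\Lambda-\Lambda$ imply $n\chi=0$.
\end{lemma}

For $\Gamma=\mathbb{Z}$ any $\chi$ larger than the diameter of $\Lambda$ will do. The conclusion is $n\chi=0$ rather than $n=0$ so as to allow torsion.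

\begin{proof}
Put $\Lambda'=\Lambda-\Lambda=-\Lambda'$ and $\Gamma[n]=\{\gamma:n\gamma=0\}$. Suppose first that $\Gamma[n]$ is finite for $1\le n\le2N$. For each such $n$ and each $\lambda\in\Lambda'$ the solutions of $n\chi=\lambda$ form a coset of $\Gamma[n]$ or the empty set. So the set of $\chi$ with $n\chi\in\Lambda'$ for some $1\le n\le2N$ is finite, and it contains $0$. Any $\chi$ outside it works, negative $n$ being covered by $\Lambda'=-\Lambda'$.

Otherwise some $\Gamma[n]$ is infinite. Multiplication by $m$ maps $\Gamma[mm']$ into $\Gamma[m']$ with kernel $\Gamma[m]$, so $|\Gamma[mm']|\le|\Gamma[m]|\,|\Gamma[m']|$, and $\Gamma[p]$ is infinite for some prime $p$ dividing $n$. If $\chi\in\Gamma[p]$ and $n\chi=\lambda\in\Lambda'\setminus\{0\}$ for an integer $n$, then $p\nmid n$, so $\chi=n'\lambda$ with $nn'\equiv1\pmod p$, and $p\lambda=0$. Thus $\chi$ lies in one of finitely many groups of order $p$. Take a nonzero $\chi\in\Gamma[p]$ outside these groups.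
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:malliavin}]
Choose an integer $L$ with $\rho^L\le\frac1{16}$. Divide the indices $j=1,2,\dots$ into consecutive blocks $m=0,1,2,\dots$, block $m$ having $L(m+1)$ elements. For $j$ in block $m$ put $c_j=2^{-m}$ and $\varepsilon_j=2^{-4m-j}$. Then $\sum c_j=L\sum(m+1)2^{-m}<\infty$. Write $F_0=0$ and $F_j=\sum_{l\le j}c_l\operatorname{Re}\chi_l$. We choose nontrivial $\chi_j$ inductively so that, for $j$ in block $m$,
\begin{equation}\label{eq:step}
\|e^{iuF_j}\|_{PM}\le\|e^{iuF_{j-1}}\|_{PM}\,\|e^{iuc_j\operatorname{Re}\chi_j}\|_{PM}+\varepsilon_j\qquad(|u|\le2^m).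
\end{equation}

\emph{Choice of $\chi_j$.} The exponentials have infinitely many frequencies, so we first replace them by polynomials of a degree fixed before $\chi_j$ is chosen. Let $\delta=\varepsilon_j/6\le1$. For $|u|\le2^m$ and $\chi\in\Gamma$ put $H=e^{iuF_{j-1}}$ and $H'=e^{iuc_j\operatorname{Re}\chi}$, and let $p,p'$ be their exponential series truncated at degree $N$. Both exponents have $A$-norm at most $R=\max(1,2^m\sum_{l<j}c_l)$, so $\|H-p\|_A$ and $\|H'-p'\|_A$ are at most $\sum_{n>N}R^n/n!$. Fix $N\ge1$ making this at most $\delta$; it does not depend on $u$ or $\chi$. The frequencies of $p$ lie in the finite set $\Lambda\ni0$ of sums of at most $N$ terms $\pm\chi_l$ with $l<j$, and those of $p'$ lie in $\{n\chi:|n|\le N\}$. The dual $\Gamma$ of the infinite group $K$ is infinite; let $\chi=\chi_j$ be given by Lemma~\ref{lem:sparse}. In the sum $\widehat{pp'}(\gamma)=\sum_\xi\hat p(\gamma-\xi)\hat p'(\xi)$ at most one term is nonzero: two such terms, at $\xi=n\chi\ne\xi'=n'\chi$, would give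
\[
0\ne(n-n')\chi=(\gamma-\xi')-(\gamma-\xi)\in\Lambda-\Lambda,\qquad |n-n'|\le2N.
\]
Since $\|H\|_{PM}$ and $\|H'\|_{PM}$ are at most $1$,
\[
\|pp'\|_{PM}\le\|p\|_{PM}\|p'\|_{PM}\le(\|H\|_{PM}+\delta)(\|H'\|_{PM}+\delta)\le\|H\|_{PM}\|H'\|_{PM}+2\delta+\delta^2 .
\]
Also $\|HH'-pp'\|_\infty\le\|H(H'-p')\|_\infty+\|(H-p)p'\|_\infty\le\delta+\delta(1+\delta)$. As $HH'=e^{iuF_j}$ and $4\delta+2\delta^2\le6\delta=\varepsilon_j$, adding gives \eqref{eq:step}.

\emph{The estimate.} Let $2^{m-1}\le|u|\le2^m$ with $m\ge0$. Inequality \eqref{eq:step} applies to this $u$ for every $j$ in a block $m'\ge m$. Start from the bound $1$ just before block $m$. Inside block $m$ we have $\frac12\le|u|c_j\le1$, so by Lemma~\ref{lem:one} each step multiplies the bound by at most $\rho$ and adds $\varepsilon_j$. In later blocks each step adds at most $\varepsilon_j$. The $\varepsilon_j$ involved sum to at most $16^{-m}\sum_{j\ge1}2^{-j}=16^{-m}$. Since $e^{iuF_j}\to e^{iuf_0}$ uniformly,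
\[
\|e^{iuf_0}\|_{PM}\le\rho^{L(m+1)}+16^{-m}\le2\cdot16^{-m}\le2|u|^{-4}.
\]
For $|u|\ge\frac12$ we have $1+|u|\le3|u|$, so $2|u|^{-4}\le162(1+|u|)^{-4}$. For $|u|\le\frac12$ the trivial bound $1\le(\frac32)^4(1+|u|)^{-4}$ suffices.
\end{proof}

\section{Layers on a general group}\label{sec:general}

We must place the function $f_0$ inside the bottom layer of a layered pair in $Y$. We use the following facts of duality theory. By the structure theorem, $Y\cong\mathbb{R}^n\times H$ where $H$ has a compact open subgroup. The dual of a product of two groups is the product of the duals. The group $X$ is compact if and only if $Y$ is discrete. The characters $y\in Y$ separate the points of $X$. Every character of a closed subgroup $K$ of $Y$ is the restriction of $\langle x,\cdot\rangle$ for some $x\in X$. Finally, $X$ is totally disconnected if and only if the connected component $X_0$ of $0$ is $\{0\}$.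

\begin{proposition}\label{prop:setup}
Let $X$ be neither compact nor totally disconnected. There are a layered pair $S_1,S_2$ with $S_2$ the closure of its interior, a compact set $C\subseteq S_1$, and $w,g,h$ satisfying all the hypotheses of Proposition~\ref{prop:osc}, such that moreover $\hat h=0$ on $S_2$.
\end{proposition}

\begin{proof}
In both cases below $C\cap S_2=\emptyset$, so (F2) gives $h$ with $\hat h=1$ on $C$ and $\hat h=0$ on $S_2$. Also $f$ will have the form $f(y)=\sum_jc_j\operatorname{Re}\langle x_j,y-y_0\rangle$ with $x_j\in X$, $y_0\in Y$, $c_j>0$ and $\sum c_j<\infty$. The series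
\[
g=\sum_j\frac{c_j}2\big(\langle -x_j,y_0\rangle\,\tau_{-x_j}h+\langle x_j,y_0\rangle\,\tau_{x_j}h\big)
\]
converges in $L^1(X)$, and $\hat g=f\hat h$ by \eqref{eq:basic}, so $\hat g=f$ on $C$. It remains to choose $S_1,S_2,C,w,f$ and to prove \eqref{eq:decay}.

\emph{Case $n\ge1$.} Write $Y=\mathbb{R}\times Y'$ and $X=\mathbb{R}\times X'$, with $\langle(x,x'),(t,y')\rangle=e^{ixt}\langle x',y'\rangle$ and Haar measure $dt\,dy'$. Let $S_1=[1,\frac32]\times Y'$ and $S_2=[2,\infty)\times Y'$. The first coordinates of the three sums in \eqref{eq:layered} are at least $2$, $3$ and $4$, so the pair is layered. Let $w(t,y')=w_1(t)w_2(y')$, where $w_1\ne0$ is smooth with compact support in $(1,\frac32)$ and $w_2\ne0$ is continuous with compact support, and let $C=\operatorname{supp}w$. Proposition~\ref{prop:malliavin} for $K=\mathbb{R}/2\pi\mathbb{Z}$ gives $f_0(t)=\sum c_j\cos(n_jt)$; put $f(t,y')=f_0(t)$, which has the required form with $x_j=(n_j,0)$ and $y_0=0$. Since $f_0\in A(K)$, we have $e^{iuf_0(t)}=\sum_{n\in\mathbb{Z}}b_n(u)e^{int}$ with absolute convergence and $|b_n(u)|\le\|e^{iuf_0}\|_{PM}$.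 Let $W(x)=\int w_1(t)e^{ixt}\,dt$. Two integrations by parts give $|W(x)|\le\beta_1(1+x^2)^{-1}$, so $\sum_n|W(x+n)|\le\beta_2=2\beta_1\sum_{n\ge0}(1+n^2)^{-1}$ for all $x$. Hence
\[
|\Phi_u(x,x')|=|\check w_2(x')|\,\Big|\sum_nb_n(u)W(x+n)\Big|\le\|w_2\|_1\,\beta_2\,\|e^{iuf_0}\|_{PM},
\]
which gives \eqref{eq:decay}.

\emph{Case $n=0$.} Now $Y$ has a compact open subgroup $K$; normalize Haar measure so that $K$ has measure $1$. Since $X$ is not compact, $Y$ is not discrete, so the open subgroup $K$ is infinite. There is no real coordinate to order the layers, and we use instead an element $y_0$ with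
\begin{equation}\label{eq:order}
my_0\notin K\quad\text{for all integers } m\ge1 .
\end{equation}
To find it, let $K^\perp=\{x:\langle x,\kappa\rangle=1\text{ for all }\kappa\in K\}$. The integral of a character of $K$ is $1$ or $0$ according as it is trivial or not, so the continuous function $(1_K)^\vee$ is the indicator of $K^\perp$. Thus $K^\perp$ is open and closed, and $X_0\subseteq K^\perp$. Since $X$ is not totally disconnected, there are $x_0\in X_0$ and $y_0\in Y$ with $\langle x_0,y_0\rangle\ne1$. If $my_0\in K$ with $m\ge1$, then $\langle x,y_0\rangle$ is an $m$th root of unity for every $x\in X_0$; being continuous on a connected set and equal to $1$ at $0$, it would be $1$ at $x_0$. This proves \eqref{eq:order}.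

Put $S_1=C=y_0+K$ and $S_2=\bigcup_{m\ge2}(my_0+K)$. Unions of cosets of an open subgroup are open and closed. The sets are disjoint by \eqref{eq:order}, and they are layered because $(my_0+K)+(m'y_0+K)=(m+m')y_0+K$. Let $w=1_C$. Take $f_0=\sum c_j\operatorname{Re}\chi_j$ from Proposition~\ref{prop:malliavin} on $K$, choose $x_j\in X$ with $\langle x_j,\cdot\rangle=\chi_j$ on $K$, and define $f$ by the formula above, so that $f(y_0+\kappa)=f_0(\kappa)$ for $\kappa\in K$. Then
\[
\Phi_u(x)=\langle x,y_0\rangle\int_Ke^{iuf_0(\kappa)}\langle x,\kappa\rangle\,d\kappa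
\]
is a unimodular multiple of a Fourier coefficient of $e^{iuf_0}$, so $\|\Phi_u\|_\infty\le\|e^{iuf_0}\|_{PM}$.
\end{proof}

The two hypotheses on $X$ enter only in the case $n=0$, and each serves one half of the construction. Noncompactness makes $K$ infinite, which Proposition~\ref{prop:malliavin} requires. A nontrivial component $X_0$ gives \eqref{eq:order}; if instead $my_0\in K$, then $(m+1)y_0+K=y_0+K$, so $S_1\subseteq S_2$ and no filter $h$ separates the layers.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take the data of Proposition~\ref{prop:setup}, then $a,P,Q,D$ from Proposition~\ref{prop:osc}, then $V_1\ne V_2$ from Lemma~\ref{lem:jordan}. Since $Q\in B(C)$ and $h*Q=Q$, we have $V_2\subseteq B(C)\subseteq B(S_1)$ and $h*F=F$ for all $F\in V_2$. So Lemma~\ref{lem:layers} applies to every closed invariant subspace $V$ with $V_1\subseteq V\subseteq V_2$. With Lemmas~\ref{lem:jordan} and~\ref{lem:B}(d) it shows that $A(V)$ is a closed invariant subalgebra with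
\begin{equation}\label{eq:common}
\sigma(A(V))=S:=E\cup S_2,\quad E=\sigma(V_1)\subseteq C,\qquad V=\{h*F:F\in A(V)\}.
\end{equation}
The algebras $A_1=A(V_1)$ and $A_2=A(V_2)$ both have spectrum $S$, and they differ because $V_1\ne V_2$.
\end{proof}

The set $E$ is compact, and $S$ is a semigroup because $S+S\subseteq S_2$. For $X=\mathbb{R}$ we obtain $S=E\cup[2,\infty)$ with $E\subset[1,\frac32]$. As in the model, $E$ lies in a level set: $g-ah\in I_F$ for $F\in V_1$, so $f-a=\hat g-a\hat h$ vanishes on $E$.

\section{A continuum of algebras with one spectrum}\label{sec:continuum}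

By \eqref{eq:common}, the closed invariant subspaces between $V_1$ and $V_2$ give distinct algebras with spectrum $S$. To produce many of them we cut $Q$ into pieces $k_n*Q$ over disjoint regions of $Y$, each still not killed by $D$, and add to $V_1$ any selection of the pieces.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Part (A) follows from the facts (i) and (ii) of the introduction and Theorem~\ref{thm:main}. For (B) keep the notation of the proof of Theorem~\ref{thm:main}.

\emph{Disjoint filters.} The set $\sigma(P)$ is infinite by Lemma~\ref{lem:infinite}, and it is a closed subset of $C$ by Lemma~\ref{lem:B}(d). As $Y$ is metrizable, this infinite compact set contains a convergent sequence of distinct points $y_n$, $n\in\mathbb{N}$, and we may assume that the limit is none of the $y_n$. Then the distance $r_n$ from $y_n$ to $\{y_m:m\ne n\}$ is positive. The open balls $U_n$ of center $y_n$ and radius $r_n/2$ are pairwise disjoint, since the distance from $y_m$ to $y_n$ is at least $\max(r_m,r_n)\ge\frac12(r_m+r_n)$. By (F2) pick $k_n\in L^1(X)$ with $\hat k_n(y_n)=1$ and $\hat k_n=0$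 off $U_n$. Then
\begin{equation}\label{eq:filters}
k_n*k_m=0\quad(m\ne n),\qquad k_n*k_n*P\ne0,
\end{equation}
the first by (F1), the second because $y_n\in\sigma(P)$ and $\hat k_n(y_n)^2\ne0$.

\emph{The family.} For $J\subseteq\mathbb{N}$ let $V_J$ be the closed invariant subspace generated by $V_1$ and the functions $k_m*Q$, $m\in J$. Then $V_1\subseteq V_J\subseteq V_2$, so $A_J=A(V_J)$ has spectrum $S$. If $J\subseteq J'$ then $V_J\subseteq V_{J'}$ and $A_J\subseteq A_{J'}$. Conversely let $n\in J\setminus J'$, and let $T_nF=k_n*DF$, a bounded operator commuting with translations. It vanishes on $V_1$, and $T_n(k_m*Q)=k_n*k_m*P$ for every $m$. By \eqref{eq:filters}, $T_n$ vanishes on the generators of $V_{J'}$, hence on $V_{J'}$, but not at $k_n*Q\in V_J$. So $V_J\not\subseteq V_{J'}$. By \eqref{eq:common}, $A_J\subseteq A_{J'}$ would imply $V_J\subseteq V_{J'}$, so $A_J\not\subseteq A_{J'}$. In particular the $2^{\aleph_0}$ algebras $A_J$ are distinct.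

\emph{Upper bound.} Since $Y$ is metrizable and locally compact, $0$ has a decreasing base of compact neighborhoods $N_n$. Let $\psi_n$ be the indicator of $N_n$ divided by its measure. For each $x$ we have $\check\psi_n(x)\to1$, by continuity of $\langle x,\cdot\rangle$ at $0$, so $X$ is the union of the sets $\{|\check\psi_n|\ge\frac12\}$, which are compact because $\check\psi_n\in\mathcal{C}_0(X)$. A $\sigma$-compact metrizable space is second countable, and for a second countable locally compact space $X$ the Banach space $\mathcal{C}_0(X)$ is separable. In a separable metric space every closed set is the complement of a union of members of a countable base, so there are at most $2^{\aleph_0}$ closed sets. Thus $\mathcal{C}_0(X)$ has at most $2^{\aleph_0}$ closed invariant subalgebras in all.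
\end{proof}

Metrizability of $Y$ was used to separate the points $y_n$ and to make $X$ $\sigma$-compact; metrizability of $X$ was used in part (B) only for the upper bound.

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{http://www.numdam.org/item/10.24033/bsmf.1553.pdf}, doi:10.24033/bsmf.1553.

\bibitem{rudin}
Rudin, \emph{Fourier Analysis on Groups}.

\end{thebibliography}
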